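\title{Equations $f(x)=g(y)$ without rational solutions}

\begin{abstract}
Let $f\in\mathbb Q[x]$ have degree $n\ge 2$ and let $m\ge 2$ be an integer. We prove that there is a polynomial $g\in\mathbb Q[y]$ of degree $m$ such that $f(x)=g(y)$ has no rational solution. For most pairs $(n,m)$ one can take $g=py^m+1/\ell$ with primes $p$ and $\ell$. When $\gcd(n,m)=1$ the equation is solvable in every completion of $\mathbb Q$, so the proof has to be global: a descent sends the solutions, for all suitable $p$ at once, to rational points on finitely many curves that do not depend on $p$, and Faltings' theorem applies to these curves. The method works over any number field and for several polynomials $f$ simultaneously. The pairs $(n,m)=(2,3)$ and $(3,2)$ lead to elliptic curves and are treated separately over $\mathbb Q$.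
\end{abstract}

\section{Introduction}\label{sec:intro}

The equation $f(x)=g(y)$, for polynomials $f$ and $g$ with rational coefficients, has a rational solution exactly when the value sets $f(\mathbb Q)$ and $g(\mathbb Q)$ meet. Fix $f$ and a degree $m$. Can one choose $g$ of degree $m$ whose values miss all values of $f$? A linear polynomial maps $\mathbb Q$ onto $\mathbb Q$, so the answer is no if $\deg f=1$ or $m=1$. Yu.~Bilu observed that such a $g$ exists if $\deg f\ge2$ and $m$ is composite. This leaves the following question, posed in \cite{Remark}.

\begin{quote}
Let $f\in\mathbb Q[x]$ have degree $n\ge2$ and let $m$ be a prime number. Is there a polynomial $g\in\mathbb Q[y]$ of degree $m$ such that no pair $(x,y)\in\mathbb Q^2$ satisfies $f(x)=g(y)$?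
\end{quote}

The answer is known to be positive for $n=2$, for $(n,m)=(3,2)$, and whenever $m\mid n$. We show that it is always positive. The proof makes no use of the primality of $m$.

\begin{theorem}\label{thm:main}
Let $f\in\mathbb Q[x]$ have degree $n\ge2$ and let $m\ge2$ be an integer. Then there is a polynomial $g\in\mathbb Q[y]$ of degree $m$ such that $f(x)=g(y)$ has no rational solution.
\end{theorem}

Thus, for $n,m\ge1$, every $f$ of degree $n$ admits such a $g$ of degree $m$ exactly when $n,m\ge2$. For most pairs $(n,m)$ we prove more. A \emph{prime} of a number field $k$ is a nonzero prime ideal of its ring of integers, $v_{\mathfrak p}$ is the valuation at $\mathfrak p$ with value group $\mathbb Z$, and for a finite set $S$ of primes, $\mathcal O_S$ is the ring of all $\alpha\in k$ with $v_{\mathfrak p}(\alpha)\ge0$ for every $\mathfrak p\notin S$.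

\begin{theorem}\label{thm:strong}
Let $k$ be a number field, let $m\ge2$, and let $f_1,\dots,f_r\in k[x]$ have degrees $n_i\ge2$. Suppose that for each $i$
\begin{equation}\label{eq:cond}
\gcd(n_i,m)>1\qquad\text{or}\qquad n_i\Bigl(1-\frac1m\Bigr)>2 .
\end{equation}
Then there is a single polynomial $g=ay^m+b$ with $a\in k^*$, $b\in k$, such that none of the equations $f_i(x)=g(y)$ has a solution in $k^2$.

More precisely, for all but finitely many primes $\mathfrak l$ of $k$ and every $b\in k$ with $v_{\mathfrak l}(b)=-1$ there are a finite set $S$ of primes with $\mathcal O_S$ a principal ideal domain and a set $\mathcal P$ of primes outside $S$, of positive density, such that for all but finitely many $\mathfrak p\in\mathcal P$ one may take for $a$ a generator of $\mathfrak p\mathcal O_S$. For $k=\mathbb Q$ one may take $b=1/\ell$ and $a=p$ with prime numbers $\ell$ and $p$.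
\end{theorem}

Condition \eqref{eq:cond} fails only for $n_i=2$ with $m$ odd, and for $(n_i,m)=(3,2)$. Indeed, for $n=2$ we always have $n(1-1/m)<2$, and $\gcd(2,m)>1$ means that $m$ is even. For $n\ge3$ the inequality $n(1-1/m)\le2$ reads $n\le4$ if $m=2$, reads $n\le3$ if $m=3$, and forces $n\le 8/3$ if $m\ge4$. This leaves $(3,2)$, $(4,2)$ and $(3,3)$, and the last two pairs are not coprime.

\begin{corollary}\label{cor:nf}
Let $k$ be a number field and let $n,m\ge2$ with $(n,m)\ne(2,3),(3,2)$. For every $f\in k[x]$ of degree $n$ there is $g\in k[y]$ of degree $m$ such that $f(x)=g(y)$ has no solution in $k^2$.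
\end{corollary}

\subsection*{Why congruences are not enough}
The cheapest way to rule out rational solutions is to rule out solutions in $\mathbb R$ or in some $\mathbb Q_p$. If $n$ and $m$ are both even, one can make the real value sets of $f$ and $g$ disjoint half-lines. If $\gcd(n,m)>1$, a single prime $p$ does the work, as we shall see in Section~\ref{sec:strong}. For a prime $m$ not dividing $n$ there is no such shortcut.

\begin{proposition}\label{prop:local}
Let $f,g$ be polynomials over $\mathbb Q$ of coprime degrees $n,m\ge1$. Then $f(x)=g(y)$ has solutions in $\mathbb R$ and in $\mathbb Q_p$ for every prime $p$.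
\end{proposition}

\begin{proof}
Let $c$ and $a$ be the leading coefficients. Choose integers $i,j$ with $in-jm=1$ and put $x_0=(a/c)^i$, $y_0=(a/c)^j$, so that $cx_0^n=ay_0^m$. Then
\[
G(s,t)=t^{nm}\bigl(f(x_0t^{-m})-g(y_0st^{-n})\bigr)
\]
is a polynomial in $s,t$ with $G(s,0)=cx_0^n(1-s^m)$, and $s=1$ is a simple root of $G(s,0)$. For small $t\neq0$ the polynomial $G(s,t)$ therefore has a root $s$ near $1$: over $\mathbb R$ because it changes sign there, and over $\mathbb Q_p$ by Hensel's lemma.
\end{proof}

What should one expect in the coprime case? Take $g=ay^m+b$ with $F=f-b$ free of multiple roots. The smooth projective model of $ay^m=F(x)$ covers the $x$-line with degree $m$ and is totally ramified over the $n$ roots of $F$ and over $\infty$. By the Riemann--Hurwitz formula $2\gamma-2=-2m+(n+1)(m-1)$, so the genus is $\gamma=(n-1)(m-1)/2$. This is $1$ for $(n,m)=(2,3),(3,2)$ and at least $2$ for all other coprime pairs with $n,m\ge2$. We recall Faltings' theorem \cite{Faltings}: \emph{a smooth, projective, geometrically connected curve of genus at least $2$ over a number field $k$ has only finitely many $k$-rational points.} So rational solutions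 are scarce, and one guesses that many $a$ admit none. But ``finitely many for every $a$'' does not give ``none for some $a$''. The theorem has to be applied to curves that serve infinitely many $a$ at once.

Section~\ref{sec:idea} shows how such curves arise, for $x^2+1$ and $x^3-2$. Section~\ref{sec:shift} chooses $b$, Section~\ref{sec:curves} computes the genus of the curves, and Section~\ref{sec:descent} carries out the descent. Theorem~\ref{thm:strong} is proved in Section~\ref{sec:strong}, and the remaining degrees are settled in Section~\ref{sec:rest}.

\section{The idea: a prime that cannot enter the numerator}\label{sec:idea}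

Consider $py^m=F(x)$, where $F$ has no root modulo the prime $p$. Then $p$ cannot divide the numerator of $F(x)$. All other primes occur in $F(x)$ with exponent divisible by $m$. So the numerator of $F(x)$ is essentially an $m$-th power, \emph{and this condition no longer involves $p$}.

\subsection*{The polynomial $x^2+1$}
Let $p\equiv3\pmod4$, so that $x^2+1$ has no root modulo $p$. (A prime $p\equiv 1\pmod 4$ may well divide the numerator, as in $5\cdot1^m=2^2+1$.) Suppose that $py^m=x^2+1$, and write $x=u/w$ in lowest terms:
\[
u^2+w^2=p\,y^mw^2 .
\]
Let $q$ be a prime. If $q\mid w$, then $q\nmid u$ and $v_q(u^2+w^2)=0$. If $q=p\nmid w$, then $v_q(u^2+w^2)=0$ because there is no root modulo $p$. If $q\ne p$ and $q\nmid w$, then $v_q(u^2+w^2)=mv_q(y)$. So $u^2+w^2$ is an $m$-th power prime to $p$, and $0=1+mv_p(y)+2v_p(w)$.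

For even $m$ the last equation is impossible, and there is no solution. For odd $m\ge3$ it only says that $p$ sits in the denominator $w$, and we continue in $\mathbb Z[i]$. Since $u,w$ are coprime, $4\nmid u^2+w^2$, so the $m$-th power $u^2+w^2$ is odd. A Gaussian prime dividing both $u-iw$ and $u+iw$ would divide $2u$ and $2w$, hence $2$, which is excluded by oddness. The two factors are thus coprime with product an $m$-th power, and the four units are $m$-th powers because $m$ is odd. Hence
\[
u-iw=z^m,\qquad z=z_0+z_1i\in\mathbb Z[i].
\]
Here the argument stops: every element of $\mathbb Z[i]$ has the shape $u-iw$, so there is no condition on $z$. Solutions do arise in this way. From $(2-i)^3=2-11i$ we get $x=2/11$ and $x^2+1=125/121=11\cdot(5/11)^3$.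

\subsection*{The polynomial $x^3-2$}
In a field of degree $3$ the shape $u-\theta w$ is a restriction, because the coefficient of $\theta^2$ vanishes. Let $\theta^3=2$, let $m=4$, and let $p$ be a prime modulo which $2$ is not a cube, such as $7$ or $13$. Suppose that $py^4=x^3-2$ with $x=u/w$ in lowest terms. The three cases above show that $u^3-2w^3=N(u-\theta w)$ is a fourth power up to sign. Steps 2 and 3 in the proof of Proposition~\ref{prop:descent}, which replace the coprimality argument in $\mathbb Z[i]$, give
\[
u-\theta w=\varepsilon z^4,\qquad z=z_0+z_1\theta+z_2\theta^2,\quad z_i\in\mathbb Q,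
\]
with $\varepsilon$ in a finite subset of $\mathbb Q(\theta)^*$ that does not depend on $p$. Take $\varepsilon=1$. Using $\theta^3=2$ and $\theta^4=2\theta$ we find $z^2=A+B\theta+C\theta^2$ with
\[
A=z_0^2+4z_1z_2,\qquad B=2(z_0z_1+z_2^2),\qquad C=z_1^2+2z_0z_2,
\]
and squaring again gives $z^4=(A^2+4BC)+2(AB+C^2)\theta+(B^2+2AC)\theta^2$. So $[z_0:z_1:z_2]$ is a rational point on the plane quartic $B^2+2AC=0$, that is,
\[
(z_0^2+4z_1z_2)(z_1^2+2z_0z_2)+2(z_0z_1+z_2^2)^2=0,
\]
and this point determines $x=u/w=-(A^2+4BC)/(2(AB+C^2))$.

The quartic is diagonal in better coordinates. Let $\theta_1,\theta_2,\theta_3$ be the complex cube roots of $2$ and $Z_j=z_0+z_1\theta_j+z_2\theta_j^2$. Since $\sum\theta_j=\sum\theta_j^2=0$ and $\sum\theta_j^3=6$, we have $\sum_j\theta_jZ_j^4=6(B^2+2AC)$. For general $\varepsilon$, with conjugates $\varepsilon_j$, the curve is $\sum_j\theta_j\varepsilon_jZ_j^4=0$. A diagonal quartic with nonzero coefficients is smooth, of genus $3$. By Faltings' theorem $x$ lies in a finite set that does not depend on $p$. But $x$ determines $p$, as the only prime whose exponent in $x^3-2$ is not divisible by $4$. Hence $py^4=x^3-2$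 has no rational solution for all but finitely many of the primes $p$ considered, although it has solutions in every completion of $\mathbb Q$.

The general proof needs three things: infinitely many primes modulo which $F=f-b$ has no root, the genus of the curves that replace the quartic, and the descent with units and ideal classes.

\section{Shifts without roots modulo many primes}\label{sec:shift}

Let $k$ be a number field and $S$ a finite set of primes. The ring $\mathcal O_S$ is a Dedekind domain whose nonzero prime ideals are the $\mathfrak p\mathcal O_S$ with $\mathfrak p\notin S$. Its class group is the quotient of the finite class group of $k$ by the classes of the primes in $S$, and its unit group $\mathcal O_S^*$ is finitely generated by Dirichlet's theorem. We call $S$ \emph{adapted} to a polynomial $F\in k[x]$ without multiple roots if $\mathcal O_S$ is a principal ideal domain, $F\in\mathcal O_S[x]$, and the leading coefficient and the discriminant of $F$ lie in $\mathcal O_S^*$. Every finite set of primes is contained in a set adapted to finitely many given polynomials: add primes whose classes generate the class group of $k$, and the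 primes at which one of the other conditions fails.

Primes modulo which $F$ has no root are useful for the following reason.

\begin{lemma}\label{lem:val}
Let $S$ be adapted to $F$, let $n=\deg F$, and let $\mathfrak p\notin S$ be a prime modulo which $F$ has no root. Then $v_{\mathfrak p}(F(x))=n\min\{0,v_{\mathfrak p}(x)\}$ for every $x\in k$.
\end{lemma}

\begin{proof}
If $v_{\mathfrak p}(x)\ge0$, then $x$ has a residue modulo $\mathfrak p$, which is not a root, so $v_{\mathfrak p}(F(x))=0$. If $v_{\mathfrak p}(x)<0$, the leading term of $F(x)$ has valuation $nv_{\mathfrak p}(x)$, while the term of degree $i<n$ has valuation at least $iv_{\mathfrak p}(x)>nv_{\mathfrak p}(x)$.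
\end{proof}

Such primes come from Chebotarev's theorem. Let $\Omega/k$ be a finite Galois extension with group $G$. Each prime $\mathfrak p$ unramified in $\Omega$ has a Frobenius conjugacy class in $G$, and the primes with a given class $\mathcal C$ have density $|\mathcal C|/|G|$. If $F$ has no multiple roots and splits in $\Omega$, then for all but finitely many $\mathfrak p$ the degrees of the irreducible factors of $F$ modulo $\mathfrak p$ are the cycle lengths of a Frobenius element acting on the roots of $F$. So we need an element of $G$ that fixes no root of any $F_i=f_i-b$. For a single irreducible polynomial of degree at least $2$ there is one by Jordan's theorem: a finite group acting transitively on at least two points contains an element without fixed points. For several polynomials irreducibility is not enough. Modulo every prime one of $x^2-2$, $x^2-3$, $x^2-6$ has a root, because the product of two nonresidues is a residue. We therefore choose $b$ with a simple pole at an auxiliary prime $\mathfrak l$. This forces all $F_i$ to be totally ramified at $\mathfrak l$, and a generator of the inertia group is the element we want.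

\begin{lemma}\label{lem:shift}
Let $f_1,\dots,f_r\in k[x]$ have degrees $n_i\ge2$. Let $\mathfrak l$ be a prime of $k$ at which all coefficients of all $f_i$ are integral and all leading coefficients are units, with $\mathfrak l\nmid n_1\cdots n_r$. Let $b\in k$ with $v_{\mathfrak l}(b)=-1$. Then each $F_i=f_i-b$ is irreducible over $k$, and the set of primes modulo which every $F_i$ is irreducible has positive density.
\end{lemma}

\begin{proof}
Let $K$ be the completion of $k$ at $\mathfrak l$, with residue characteristic $\ell$, let $M$ be the splitting field of $F_1\cdots F_r$ over $K$, and let $v$ be the extension of $v_{\mathfrak l}$ to $M$. We recall the structure of the inertia group $I\subseteq\operatorname{Gal}(M/K)$, which consists of the elements acting trivially on the residue field of $M$. Its fixed field $K'$ is unramified over $K$, so $v(K'^*)=\mathbb Z$. Its Sylow $\ell$-subgroup $P$, the wild inertia group, is normal in $I$, and $I/P$ is cyclic.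

\emph{Irreducibility.} Let $\theta\in M$ be a root of $F_i$, so $f_i(\theta)=b$. If $v(\theta)\ge0$, then $v(f_i(\theta))\ge0>-1$, which is false. So $v(\theta)<0$, the leading term of $f_i(\theta)$ dominates as in Lemma~\ref{lem:val}, and $n_iv(\theta)=-1$. The value group of $K'(\theta)$ contains $1/n_i$, so $[K'(\theta):K']\ge n_i$. Hence $F_i$ is irreducible over $K'$, and therefore over $k$. In particular $I=\operatorname{Gal}(M/K')$ acts transitively on the $n_i$ roots of $F_i$.

\emph{The group $I$ is cyclic.} Since $P$ is normal in $I$, the group $I$ permutes the $P$-orbits on the roots of $F_i$ transitively. So these orbits have a common size, which divides $n_i$ and is a power of $\ell$. As $\ell\nmid n_i$, the size is $1$. Thus $P$ fixes all roots of all $F_i$, so $P$ is trivial and $I=\langle\tau\rangle$. A generator of a transitive cyclic group is a single cycle, so $\tau$ acts on the roots of $F_i$ as an $n_i$-cycle, for every $i$.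

\emph{Density.} Let $\Omega\subseteq M$ be the field generated over $k$ by all these roots, and $G=\operatorname{Gal}(\Omega/k)$. The elements of $G$ acting as an $n_i$-cycle on the roots of $F_i$ for every $i$ form a union of conjugacy classes, which contains the restriction of $\tau$ to $\Omega$. Up to finitely many exceptions, the primes modulo which every $F_i$ is irreducible are those whose Frobenius class lies in this union. Chebotarev's theorem gives the claim.
\end{proof}

\section{The curves $X_\varepsilon$}\label{sec:curves}

Let $F\in k[x]$ be irreducible of degree $n\ge3$, let $\theta$ be a root, $L=k(\theta)$, and let $m\ge2$. We want to describe the $z\in L$ for which $\varepsilon z^m$ has the shape $u-\theta w$ with $u,w\in k$. Fix $\varepsilon\in L^*$, write $z=\sum_{i<n}z_i\theta^i$ with indeterminates $z_i$, and expand in the basis $1,\theta,\dots,\theta^{n-1}$: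
\begin{equation}\label{eq:Q}
\varepsilon z^m=\sum_{i=0}^{n-1}Q_i(z)\,\theta^i .
\end{equation}
The $Q_i\in k[z_0,\dots,z_{n-1}]$ are forms of degree $m$. Put
\[
X_\varepsilon=\{Q_2=\dots=Q_{n-1}=0\}\subset\mathbb P^{n-1}_k .
\]

\begin{lemma}\label{lem:genus}
$X_\varepsilon$ is a smooth, geometrically connected curve whose genus $\gamma$ satisfies
\[
2\gamma-2=m^{n-1}\Bigl(n\Bigl(1-\frac1m\Bigr)-2\Bigr).
\]
\end{lemma}

\begin{proof}
We work over an algebraic closure $\bar k$ and diagonalize the equations. Let $\sigma_1,\dots,\sigma_n$ be the $k$-embeddings of $L$ into $\bar k$, let $\theta_j=\sigma_j(\theta)$, and choose $\delta_j\in\bar k^*$ with $\delta_j^m=\sigma_j(\varepsilon)$. The $\theta_j$ are distinct, so the Vandermonde matrix $V=(\theta_j^i)$, with rows $j=1,\dots,n$ and columns $i=0,\dots,n-1$, is invertible, and the forms $Z_j=\delta_j\sum_iz_i\theta_j^i$ are linear coordinates on $\mathbb P^{n-1}$. Applying $\sigma_j$ to \eqref{eq:Q} gives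
\begin{equation}\label{eq:Z}
Z_j^m=\sum_{i}Q_i\,\theta_j^i\qquad(1\le j\le n).
\end{equation}
Let $U\subset\bar k^n$ be the plane spanned by the first two columns of $V$, namely $(1,\dots,1)$ and $(\theta_1,\dots,\theta_n)$. Let $\lambda=(\lambda_{hj})$ be an $(n-2)\times n$ matrix whose rows form a basis of the space of linear forms vanishing on $U$. The matrix $\lambda V$ has rank $n-2$ and its first two columns are zero, so its last $n-2$ columns form an invertible matrix. By \eqref{eq:Z} the forms $\Phi_h=\sum_j\lambda_{hj}Z_j^m$ $(1\le h\le n-2)$ span the same space as $Q_2,\dots,Q_{n-1}$, so they define $X_\varepsilon$.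

At a point of $X_\varepsilon$, equation \eqref{eq:Z} reads $Z_j^m=u-\theta_jw$ with $u=Q_0$, $w=-Q_1$, and $(u,w)\ne(0,0)$ because some $Z_j$ is nonzero. If two coordinates $Z_j,Z_{j'}$ vanished, then $(\theta_j-\theta_{j'})w=0$, so $w=0$ and $u=0$. Hence at most one $Z_j$ vanishes. The Jacobian matrix of the $\Phi_h$ is $(m\lambda_{hj}Z_j^{m-1})$. If no $Z_j$ vanishes, its rank is that of $\lambda$, namely $n-2$. If $Z_j=0$, its rank is that of $\lambda$ with the $j$-th column deleted. Were this less than $n-2$, a nontrivial combination of the rows of $\lambda$ would be a nonzero multiple of the $j$-th coordinate form, and this form would vanish on $U$. It does not vanish at $(1,\dots,1)$. So the rank is $n-2$ at every point.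

An intersection of $n-2$ hypersurfaces in $\mathbb P^{n-1}$ is nonempty with all components of dimension at least $1$, so the rank condition makes $X_\varepsilon$ a smooth complete intersection of dimension $1$. A complete intersection of positive dimension is connected \cite[Ex.~III.5.5]{Hartshorne}. The degree of $X_\varepsilon$ is $m^{n-2}$, and its canonical sheaf is $\mathcal O(m(n-2)-n)$ by \cite[Ex.~II.8.4]{Hartshorne}. Therefore $2\gamma-2=m^{n-2}(m(n-2)-n)$, which is the stated formula.
\end{proof}

\begin{remark}\label{rem:cover}
The shape of the formula is explained by the map $X_\varepsilon\to\mathbb P^1$, $[z]\mapsto[u:w]=[Q_0:-Q_1]$. The fiber over $[u:w]$ consists of the solutions of $Z_j^m=u-\theta_jw$, up to a common $m$-th root of unity. It has $m^{n-1}$ points if $u/w$ is not a root of $F$, and $m^{n-2}$ points if it is. Riemann--Hurwitz gives $2\gamma-2=-2m^{n-1}+n(m^{n-1}-m^{n-2})$. Each root of $F$ contributes $1-1/m$ against the $2$ of the projective line. The point $\infty$ contributes nothing, in contrast with the curve $ay^m=F(x)$ of Section~\ref{sec:intro}. This is the price for ignoring the denominator of $x$, where the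 prime dividing $a$ is allowed to sit. The price is small: for $n\ge3$ we have $\gamma\ge2$ except for $(n,m)=(3,2)$, where $X_\varepsilon$ is a conic, and $(3,3),(4,2)$, where $\gamma=1$.
\end{remark}

\section{Numerators that are $m$-th powers}\label{sec:descent}

The next proposition is the core of the proof. It makes precise the statement that the numerator of $F(x)$ is rarely an $m$-th power. No coefficient $a$ appears in it.

\begin{proposition}\label{prop:descent}
Let $F\in k[x]$ be irreducible of degree $n$, let $m\ge2$ with $n(1-\frac1m)>2$, and let $S$ be a finite set of primes of $k$. Let $T$ be the set of $x\in k$ such that for every prime $\mathfrak p\notin S$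
\[
v_{\mathfrak p}(F(x))\le0\qquad\text{or}\qquad m\mid v_{\mathfrak p}(F(x)).
\]
Then $T$ is finite.
\end{proposition}

\begin{proof}
The inequality gives $n\ge3$, so $F$ has no zero in $k$. Enlarging $S$ only enlarges $T$, so we may assume that $S$ is adapted to $F$. Let $c$ be the leading coefficient of $F$, let $\theta$ be a root, $L=k(\theta)$, and let $N$ and $\operatorname{Tr}$ be the norm and trace from $L$ to $k$. Let $R$ be the integral closure of $\mathcal O_S$ in $L$. It is the ring of $S_L$-integers of $L$, where $S_L$ is the set of primes above $S$, so its class group is finite and $R^*$ is finitely generated.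

We have $R=\mathcal O_S[\theta]$. Indeed, $\theta\in R$ since $c^{-1}F$ is monic over $\mathcal O_S$. Conversely, let $\alpha=\sum_{i<n}\alpha_i\theta^i\in R$ with $\alpha_i\in k$. Then $\sum_i\alpha_i\operatorname{Tr}(\theta^{i+j})=\operatorname{Tr}(\alpha\theta^j)\in\mathcal O_S$ for $0\le j<n$, and the determinant of this linear system is $c^{2-2n}\operatorname{disc}F\in\mathcal O_S^*$. By Cramer's rule $\alpha_i\in\mathcal O_S$.

Let $x\in T$. Since $\mathcal O_S$ is a principal ideal domain, $x=u/w$ with coprime $u,w\in\mathcal O_S$, $w\ne0$. The numerator of $F(x)$ is
\[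
H=w^nF(u/w)=c\,N(u-\theta w)\in\mathcal O_S .
\]

\emph{Step 1: $m\mid v_{\mathfrak p}(H)$ for every $\mathfrak p\notin S$.} If $\mathfrak p\mid w$, then $H\equiv cu^n\not\equiv0\pmod{\mathfrak p}$, so $v_{\mathfrak p}(H)=0$. If $\mathfrak p\nmid w$, then $v_{\mathfrak p}(F(x))=v_{\mathfrak p}(H)\ge0$, and this number is either $0$ or, by the definition of $T$, a multiple of $m$.

\emph{Step 2: $m\mid v_{\mathfrak P}(u-\theta w)$ for every nonzero prime $\mathfrak P$ of $R$.} The difficulty is that the valuation of a norm may be shared among several primes above $\mathfrak p$: the Gaussian integer $(2+i)(2-i)^2=10-5i$ has norm $5^3$ and is not a unit times a cube. Coprimality of $u$ and $w$ prevents this. Suppose that $\mathfrak P\mid u-\theta w$, and let $\mathfrak p\notin S$ be the prime below $\mathfrak P$. Then $\mathfrak p\nmid w$, since otherwise $\mathfrak P$, and hence $\mathfrak p$, would divide both $u$ and $w$. Choose $t\in\mathcal O_S$ with $tw\equiv u\pmod{\mathfrak p}$. Then $\theta\equiv t\pmod{\mathfrak P}$. As $R=\mathcal O_S[\theta]$, every element $\phi(\theta)$ of $R$, with $\phi\in\mathcal O_S[x]$, is congruent to $\phi(t)\in\mathcal O_S$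 modulo $\mathfrak P$. This has two consequences. The residue degree of $\mathfrak P$ over $\mathfrak p$ is $1$. And $\phi(\theta)\in\mathfrak P$ if and only if $\mathfrak p\mid\phi(t)$, so $\mathfrak P$ is determined by $\mathfrak p$, $u$ and $w$: it is the only prime above $\mathfrak p$ that divides $u-\theta w$. The valuation $v_{\mathfrak p}(N(\alpha))$ is the sum of the $v_{\mathfrak Q}(\alpha)$ over the primes $\mathfrak Q\mid\mathfrak p$, each weighted by its residue degree. Hence $v_{\mathfrak P}(u-\theta w)=v_{\mathfrak p}(N(u-\theta w))=v_{\mathfrak p}(H)$, and Step 1 applies.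

\emph{Step 3: from ideals to elements.} By Step 2, $(u-\theta w)R=\mathfrak a^m$ for an ideal $\mathfrak a$ of $R$. In each of the finitely many ideal classes of $R$ whose $m$-th power is trivial fix an ideal $\mathfrak c$ and a generator $\beta_{\mathfrak c}$ of $\mathfrak c^m$. Fix also representatives $\eta$ of the finite group $R^*/R^{*m}$. Let $\mathcal E\subset L^*$ be the finite set of products $\eta\beta_{\mathfrak c}$. It depends on $F$, $S$ and $m$ only. We have $\mathfrak a=\alpha\mathfrak c$ for one of the $\mathfrak c$ and some $\alpha\in L^*$, so $u-\theta w$ is $\beta_{\mathfrak c}\alpha^m$ times a unit of $R$. Writing the unit as $\eta$ times an $m$-th power, we obtain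
\[
u-\theta w=\varepsilon z^m,\qquad\varepsilon\in\mathcal E,\quad z\in L^* .
\]

\emph{Step 4: rational points.} Comparing with \eqref{eq:Q}, we find $Q_0(z)=u$, $Q_1(z)=-w\ne0$ and $Q_i(z)=0$ for $i\ge2$. So the coordinates of $z$ define a point $[z]\in X_\varepsilon(k)$, and $x=-Q_0(z)/Q_1(z)$ depends only on $\varepsilon$ and $[z]$, because $Q_0$ and $Q_1$ are forms of the same degree. By Lemma~\ref{lem:genus} and the hypothesis $n(1-\frac1m)>2$, the curve $X_\varepsilon$ has genus at least $2$. By Faltings' theorem $X_\varepsilon(k)$ is finite. Since $\mathcal E$ is finite, so is $T$.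
\end{proof}

\begin{remark}
The hypothesis $n(1-\frac1m)>2$ is used only in Step 4, and the proposition is false without it. Let $k=\mathbb Q$, $F=x^2+1$, $S=\emptyset$, $m\ge2$. For an even integer $t>0$ write $(t-i)^m=u-iw$ with $u,w\in\mathbb Z$. The numbers $t\pm i$ are coprime in $\mathbb Z[i]$, since their difference is $2i$ and their norm is odd. So $u,w$ are coprime, and $u^2+w^2=(t^2+1)^m>1$ shows that $w\neq0$. The fractions $u/w$ lie in $T$ and are distinct for distinct $t$.
\end{remark}

\section{Proof of Theorem~\ref{thm:strong}}\label{sec:strong}

All but finitely many primes $\mathfrak l$ of $k$ satisfy the hypotheses of Lemma~\ref{lem:shift}. Fix such an $\mathfrak l$ and $b\in k$ with $v_{\mathfrak l}(b)=-1$; for $k=\mathbb Q$ and $\mathfrak l=(\ell)$ the number $b=1/\ell$ qualifies. The polynomials $F_i=f_i-b$ are irreducible. Choose $S$ adapted to all of them, and let $\mathcal P$ be the set of primes $\mathfrak p\notin S$ modulo which every $F_i$ is irreducible. It has positive density by Lemma~\ref{lem:shift}. Modulo $\mathfrak p\in\mathcal P$ the polynomial $F_i$ keeps its degree $n_i\ge2$, so it has no root. For each $\mathfrak p\in\mathcal P$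 fix a generator $\pi_{\mathfrak p}$ of $\mathfrak p\mathcal O_S$; for $k=\mathbb Q$ and $\mathfrak p=(p)$ take $\pi_{\mathfrak p}=p$.

Fix $i$, let $\mathfrak p\in\mathcal P$, and suppose that $f_i(x)=\pi_{\mathfrak p}y^m+b$ with $x,y\in k$, that is, $F_i(x)=\pi_{\mathfrak p}y^m$. Then $y\ne0$, because $F_i$ has no root in $k$. Using Lemma~\ref{lem:val} at $\mathfrak p$, we get
\begin{align}
v_{\mathfrak p}(F_i(x))&=1+mv_{\mathfrak p}(y)=n_i\min\{0,v_{\mathfrak p}(x)\},\label{eq:atp}\\
v_{\mathfrak q}(F_i(x))&=mv_{\mathfrak q}(y)\qquad(\mathfrak q\notin S,\ \mathfrak q\ne\mathfrak p).\label{eq:atq}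
\end{align}

\emph{Case $d=\gcd(n_i,m)>1$.} Reducing the second equality in \eqref{eq:atp} modulo $d$ gives $1\equiv0\pmod d$. So there is no solution for any $\mathfrak p\in\mathcal P$.

\emph{Case $n_i(1-\frac1m)>2$.} Let $T_i$ be the finite set of Proposition~\ref{prop:descent} for $F_i$, $m$ and $S$. By \eqref{eq:atp} we have $v_{\mathfrak p}(F_i(x))\le0$, and together with \eqref{eq:atq} this gives $x\in T_i$. Moreover $x$ determines $\mathfrak p$, as the only prime outside $S$ at which the valuation of $F_i(x)$ is not divisible by $m$. So at most $|T_i|$ primes $\mathfrak p\in\mathcal P$ admit a solution.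

By \eqref{eq:cond} each $i$ falls under one of the two cases. Hence for all but finitely many $\mathfrak p$ in the infinite set $\mathcal P$, the polynomial $g=\pi_{\mathfrak p}y^m+b$ works for all $i$ at once. \qed

In the first case every $\mathfrak p\in\mathcal P$ works. In the second case the proof does not say which primes are exceptional, since it uses only that the sets $X_\varepsilon(k)$ are finite.

\section{The remaining degrees}\label{sec:rest}

Theorem~\ref{thm:strong} with $r=1$ leaves the pairs $(2,m)$ with $m$ odd and the pair $(3,2)$. Over $\mathbb Q$ these are among the known cases listed in Section~\ref{sec:intro}; we include proofs for completeness.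

\subsection*{Quadratic $f$: exchanging the two sides}
Complete the square: $f(x)=c(x-h)^2+e$ with $c\ne0$. For any polynomial $G$, the choice $g=e+cG$ turns $f(x)=g(y)$ into $(x-h)^2=G(y)$. So it suffices to find one $G$ of degree $m$ that takes no square values. The freedom now lies on the side of degree $m$, and we may apply Theorem~\ref{thm:strong} with the two degrees exchanged.

\begin{proof}[Proof of Corollary~\ref{cor:nf}]
If $(n,m)$ satisfies \eqref{eq:cond}, apply Theorem~\ref{thm:strong} with $r=1$. Otherwise $n=2$ and $m\ge5$ is odd, since $(2,3)$ and $(3,2)$ are excluded. Apply Theorem~\ref{thm:strong} to the polynomial $y^m$, with the exponent $2$ in place of $m$. This is allowed because $m(1-\frac12)>2$. We obtain $a\in k^*$, $b\in k$ such that $y^m=as^2+b$ has no solution $(y,s)\in k^2$. Put $G(y)=a(y^m-b)$. If $X^2=G(y)$ with $X,y\in k$, then $s=X/a$ satisfies $as^2=X^2/a=y^m-b$, which is impossible. So $g=e+cG$ works.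
\end{proof}

For $(n,m)=(2,3)$ the exchange leads to the other excluded pair. In both remaining cases the equation defines an elliptic curve, which must have no rational point except the point at infinity. The inputs used below are statements about $\mathbb Q$, which is why Corollary~\ref{cor:nf} omits these two pairs.

\subsection*{The pair $(n,m)=(2,3)$}
One cubic $G$ without square values is enough, and it comes from the equation $x^3+y^3=3z^3$, which has no integer solution with $z\ne0$ \cite[\S13.6, Theorem~232]{HW}. Equivalently, $3$ is not a sum of two rational cubes. Put $G(y)=y^3-3888$, where $3888=432\cdot3^2$, and suppose that $X^2=y^3-3888$ with $X,y\in\mathbb Q$. Then $y\ne0$, since $X^2\ge0$. For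
\[
\xi=\frac{108+X}{6y},\qquad\eta=\frac{108-X}{6y}
\]
the odd powers of $X$ cancel in the sum of cubes, and
\[
\xi^3+\eta^3=\frac{2\cdot108^3+6\cdot108\,X^2}{216\,y^3}=\frac{108^2+3X^2}{y^3}=\frac{3\,(3888+X^2)}{y^3}=3 .
\]
This is a contradiction, so $g(y)=e+c(y^3-3888)$ works.

\subsection*{The pair $(n,m)=(3,2)$}
Now the cubic $f$ is given, and we have to treat a whole family of elliptic curves. By Lemma~\ref{lem:shift} there is $b\in\mathbb Q$ with $F=f-b=cx^3+c_2x^2+c_1x+c_0$ irreducible. We look for a squarefree integer $D$ such that $Dy^2=F(x)$ has no rational solution; then $g(y)=Dy^2+b$ works. Multiply by $c^2$ and put $X=cx$, $Y=cy$. The equation becomes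
\[
E_D:\quad DY^2=\varphi(X),\qquad\varphi(X)=X^3+c_2X^2+cc_1X+c^2c_0,
\]
with $\varphi$ monic and irreducible. With the point $O$ at infinity as origin, $E_D$ is an elliptic curve over $\mathbb Q$, the quadratic twist by $D$ of $E:Y^2=\varphi(X)$. The map $(X,Y)\mapsto(X,\sqrt D\,Y)$ is an isomorphism $E_D\to E$ of elliptic curves over $\mathbb Q(\sqrt D)$. We need $E_D(\mathbb Q)=\{O\}$, and we control the rank and the torsion separately.

\emph{Rank.} Elliptic curves over $\mathbb Q$ are modular (Wiles; Taylor--Wiles; Breuil--Conrad--Diamond--Taylor \cite{BCDT}), so the $L$-functions $L(E_D,s)$ are defined at $s=1$. There are infinitely many squarefree $D$ with $L(E_D,1)\ne0$ (Waldspurger; Bump--Friedberg--Hoffstein; Murty--Murty; Friedberg--Hoffstein \cite{FH}; Ono--Skinner \cite{OS}). By Kolyvagin's theorem, $L(E_D,1)\ne0$ implies that $E_D(\mathbb Q)$ is finite. So for infinitely many squarefree $D$ every point of $E_D(\mathbb Q)$ is a torsion point.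

\emph{Torsion.} Let $(X,Y)\ne O$ be a torsion point of $E_D(\mathbb Q)$. Then $Y\ne0$, because $\varphi$ has no rational root; this is where irreducibility is used, and with a rational root $X_0$ of $\varphi$ every $E_D$ would contain the point $(X_0,0)$. The image $(X,\sqrt D\,Y)$ is a torsion point of $E$ of degree at most $2$ over $\mathbb Q$. The canonical height on $E(\overline{\mathbb Q})$ vanishes at torsion points and differs from a fixed positive multiple of the height of the $X$-coordinate by a bounded amount. By Northcott's theorem, which says that there are only finitely many algebraic numbers of bounded degree and bounded height, $X$ lies in a finite set that depends only on $E$. As in Section~\ref{sec:strong}, $X$ determines the coefficient: $D$ is the only squarefree integer with $\varphi(X)\in D\,\mathbb Q^{*2}$. So $E_D(\mathbb Q)$ has no torsion point other than $O$ for all but finitely many squarefree $D$.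

Combining the two statements, $E_D(\mathbb Q)=\{O\}$ for infinitely many squarefree $D$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $(n,m)\ne(2,3),(3,2)$ apply Corollary~\ref{cor:nf} with $k=\mathbb Q$. The pairs $(2,3)$ and $(3,2)$ have just been treated.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Remark}
\emph{A remark on the Diophantine equation $f(x)=g(y)$}, \texttt{http://hrcak.srce.hr/file/110156}.

\bibitem{BCDT}
Breuil, Conrad, Diamond and Taylor, J. AMS \textbf{14} (2001).

\bibitem{Faltings}
Faltings, Invent. Math. \textbf{73} (1983).

\bibitem{FH}
Friedberg and Hoffstein, Ann. of Math. \textbf{142} (1995).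

\bibitem{HW}
Hardy and Wright, \emph{An Introduction to the Theory of Numbers}.

\bibitem{Hartshorne}
Hartshorne, \emph{Algebraic Geometry}.

\bibitem{OS}
Ono and Skinner, Invent. Math. \textbf{134} (1998).

\end{thebibliography}
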